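\title{The Rogers--Ramanujan continued fraction diverges almost everywhere on the unit circle}

\begin{abstract}
We prove that the Rogers--Ramanujan continued fraction $R(q)$ diverges, in the classical sense and in the general sense, for almost every $q$ on the unit circle. More precisely, for almost every $t$, and for a residual set of $t$, the approximants of $R(e^{2\pi it})$ accumulate at each of twelve explicit points of the Riemann sphere. Near a rational $c/m$, a suitable linear form in the numerators and denominators of the approximants is a holomorphic function of the complex frequency. The modular transformation law of the Rogers--Ramanujan functions makes it very small on a vertical slit above $c/m$, it is bounded on a disc, and the two-constants theorem carries the smallness to real frequencies. All losses are exponential in the sum of the partial quotients of $c/m$, which is small enough for a Borel--Cantelli argument.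
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Throughout, $e(x)=e^{2\pi ix}$, $\phi=(1+\sqrt5)/2$, $\zeta_5=e(1/5)$, and $\widehat{\mathbb C}=\mathbb C\cup\{\infty\}$. A nonzero vector $(x,y)\in\mathbb C^2$ represents the point $[x:y]=x/y$ of $\widehat{\mathbb C}$, and the chordal metric is
\[
\chi\bigl([x:y],[x':y']\bigr)=\frac{2\,|xy'-x'y|}{|(x,y)|\;|(x',y')|},
\]
where $|\cdot|$ is the Euclidean norm. For example, $\chi(0,\infty)=2$.

A continued fraction with partial numerators $a_k$ and partial denominators $b_k$ is encoded by the M\"obius maps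
\[
s_k(w)=\frac{a_k}{b_k+w},\qquad S_n=s_1\circ s_2\circ\dots\circ s_n .
\]
The point $S_n(w)$ is the value obtained by cutting the fraction after $n$ steps and putting $w$ in place of the tail. The $n$-th \emph{approximant} is $S_n(0)$, and the fraction \emph{converges classically} if $\lim S_n(0)$ exists in $\widehat{\mathbb C}$. The tail $0$ is one choice among many, and it can be an unlucky one. Jacobsen's notion of general convergence allows other tails: the fraction \emph{converges generally} to $g\in\widehat{\mathbb C}$ if there are sequences $(v_n)$, $(w_n)$ in $\widehat{\mathbb C}$ with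
\[
\liminf_{n\to\infty}\chi(v_n,w_n)>0,\qquad \lim_{n\to\infty}S_n(v_n)=\lim_{n\to\infty}S_n(w_n)=g .
\]
It \emph{diverges generally} if it does not converge generally. Since $s_n(\infty)=0$, we have $S_n(\infty)=S_{n-1}(0)$ for $n\ge2$. Taking $v_n=0$ and $w_n=\infty$ shows that classical convergence implies general convergence, so general divergence is the stronger kind of divergence.

The Rogers--Ramanujan continued fraction is
\[
R(q)=\cfrac{q^{1/5}}{1+\cfrac{q}{1+\cfrac{q^2}{1+\cfrac{q^3}{1+\cdots}}}},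
\]
that is, $s_1(w)=q^{1/5}/(1+w)$ and $s_k(w)=q^{k-1}/(1+w)$ for $k\ge2$. We write $R_n=S_n(0)$. For $q=e(t)$ we take $q^{1/5}=e(t/5)$; another branch multiplies every $S_n$ by a fixed fifth root of unity, which is an isometry for $\chi$ and affects no question of convergence. Composing the maps gives, by induction,
\begin{equation}\label{eq:Sn}
S_n(w)=\frac{q^{1/5}(P_{n-1}w+P_n)}{Q_{n-1}w+Q_n},\qquad
P_{n+1}=P_n+q^nP_{n-1},\quad Q_{n+1}=Q_n+q^nQ_{n-1},
\end{equation}
with $(P_0,P_1)=(0,1)$ and $(Q_0,Q_1)=(1,1)$.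

Write an irrational $t\in(0,1)$ as a simple continued fraction $t=[0;a_1,a_2,\dots]$ with convergents $c_i/d_i$, and let $\mathcal E$ be the set of $t$ such that $a_{i+1}\ge\phi^{d_i}$ for infinitely many $i$. The following is known: $\mathcal E$ is uncountable and has measure zero; $R(e(t))$ diverges for every $t\in\mathcal E$; there is an uncountable subset of $\{e(t):t\in\mathcal E\}$ on which $R$ does not converge generally; and $R$ converges generally at all roots of unity. Thus the set of points of the unit circle at which divergence had been shown has measure zero, and the question of convergence at the remaining points was open. The problem, posed in \cite{RR}, is to prove or disprove that $R$ diverges, in the classical and in the general sense, almost everywhere on the unit circle with respect to arc length. We prove that it does.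

\subsection{Four roots of unity}\label{sub:four}

Put $S_n^\circ=q^{-1/5}S_n$ and $S_0^\circ(w)=w$. If $q^m=1$, the maps $w\mapsto q^{k-1}/(1+w)$ are periodic in $k$, so $S^\circ_{km+r}=(S^\circ_m)^k\circ S^\circ_r$, and everything is decided by the dynamics of one M\"obius map. Let $F_0=0$, $F_1=F_2=1,\dots$ be the Fibonacci numbers.

At $q=1$ we have $R_n=F_n/F_{n+1}\to\phi^{-1}$. At $q=-1=e(1/2)$ we have $S_2^\circ(w)=1+1/w$, whose iterates at $0$ and at $\infty$ are quotients of consecutive Fibonacci numbers tending to $\phi$; since $R_{2k}=S_{2k}(0)$ and $R_{2k-1}=S_{2k}(\infty)$, we get $R_n\to e(1/10)\phi=-\zeta_5^3\phi$.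

Now let $q$ be a primitive fifth root of unity. The recurrences give $P_4=1+q^2+q^3$, $P_5=1+q^2+q^3+q^4+q^6=0$, $Q_4=1+q+q^2+q^3+q^4=0$ and $Q_5=Q_4+q^4(1+q+q^2)=1+q+q^4$. With
\begin{equation}\label{eq:cos}
\zeta_5+\zeta_5^4=\phi^{-1},\qquad \zeta_5^2+\zeta_5^3=-\phi
\end{equation}
we find $S_5^\circ(w)=-\phi^{-2}w$ for $q=e(1/5)$ and $S_5^\circ(w)=-\phi^{2}w$ for $q=e(2/5)$. In both cases $R_{5k}=0$ and $R_{5k-1}=\infty$, so the fraction diverges classically. But at $q=e(1/5)$ this is an accident of the tail: if for each $r\in\{0,\dots,4\}$ we pick two distinct points $v_r,w_r$ that $S^\circ_r$ does not send to $\infty$, and repeat them periodically, we see general convergence to $0$. In the same way the fraction converges generally to $\infty$ at $q=e(2/5)$.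

So the limit at a root of unity $e(c/m)$ depends on the arithmetic of $c/m$. If an irrational $t$ is very close to $c/m$, the maps $S_n$ for $t$ follow those for $c/m$ for a long time, and they should be drawn toward the limit attached to $c/m$. If this happens for infinitely many rationals carrying two different limits, the fraction at $e(t)$ cannot converge in any sense. One would therefore guess divergence for typical $t$. The difficulty is quantitative: a typical $t$ is not very close to any rational, and one must show that the attraction is already visible at the modest closeness that almost every $t$ achieves infinitely often.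

\subsection{Results}

For irrational $t\in(0,1)$ put $A_i=a_1+\dots+a_i$, and call an index $i$ \emph{admissible} for $t$ if
\[
d_i\ge5\qquad\text{and}\qquad a_{i+1}\ge2\cdot10^6A_i .
\]

\begin{theorem}\label{thm:A}
For almost every $t\in(0,1)$, $R(e(t))$ does not converge generally, and hence does not converge classically.
\end{theorem}

Since $t\mapsto e(t)$ carries Lebesgue measure to normalized arc length, this answers the problem. It follows from a more precise statement. Let
\[
V=\{0,\infty\}\cup\{\zeta_5^k\phi^{-1}:0\le k\le 4\}\cup\{-\zeta_5^k\phi:0\le k\le 4\},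
\]
a set of twelve points that contains the four limits found in Section~\ref{sub:four}.

\begin{theorem}\label{thm:B}
There is a bijection $f$ from the nonzero vectors of $\mathbb F_5^2$ modulo $\pm1$ onto $V$ such that, with $f_i=f(\pm(c_i,d_i)\bmod5)$, the following hold.
\begin{enumerate}
\item[(1)] If $t\in(0,1)$ is irrational and $i$ is admissible for $t$, then for $n=200A_id_i$ and all $v\ne w$ in $\widehat{\mathbb C}$,
\[
\min\{\chi(S_n(v),f_i),\,\chi(S_n(w),f_i)\}\le\frac{16\,e^{-24A_i}}{\chi(v,w)} .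
\]
\item[(2)] If $t$ has infinitely many admissible indices and $R(e(t))$ converges generally to $g$, then $g\in V$ and $f_i=g$ for all but finitely many admissible $i$. If two different values $f_i$ each occur for infinitely many admissible $i$, then $R$ diverges generally and classically at $e(t)$.
\item[(3)] For almost every $t$, and also for a residual set of $t$, every point of $V$ equals $f_i$ for infinitely many admissible $i$. For all such $t$, $R(e(t))$ diverges in both senses, and the limit points of $(R_n(e(t)))$ include all twelve points of $V$.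
\end{enumerate}
\end{theorem}

The map $f$ is written out in \eqref{eq:table}. A residual set is one that contains a countable intersection of dense open sets. Part (2) applies to every $t\in\mathcal E$: from $a_id_{i-1}\ge a_i+d_{i-1}-1$ and $d_{i-2}\ge1$ we get $d_i\ge a_i+d_{i-1}$ for $i\ge2$, hence $A_i\le d_i$, and $\phi^{d}\ge2\cdot10^6d$ for large $d$.

\subsection{Plan of the proof}

Section~\ref{sec:linear} reduces part (1) to the smallness of one linear form $L_p=u_0q^{1/5}P_p-u_1Q_p$ for $p=n-1,n$. On the unit circle we have no direct formula for it. Inside the disc $|q|<1$ we do: Section~\ref{sec:modular} expresses $L_p$ through the Rogers--Ramanujan functions, whose modular law determines the coefficients $u_0,u_1$ and the map $f$. Section~\ref{sec:model} explains how to pass from the inside of the disc to the circle, and carries out the whole argument near $q=1$, where positivity makes every estimate one line long. Near a general root of unity positivity is lost; its substitute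 is a bound for partial products of sines (Section~\ref{sec:sine}), which yields the estimates of Section~\ref{sec:general} and part (1). Section~\ref{sec:metric} shows that admissible indices occur infinitely often in every residue class, and Section~\ref{sec:end} concludes.

\section{Approximants and a linear form}\label{sec:linear}

\subsection{Continued fractions of real numbers}

With $(c_{-1},d_{-1})=(1,0)$ and $(c_0,d_0)=(0,1)$ the convergents satisfy $c_{i}=a_{i}c_{i-1}+c_{i-2}$, $d_{i}=a_{i}d_{i-1}+d_{i-2}$, $c_{i-1}d_i-c_id_{i-1}=\pm1$, and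
\begin{equation}\label{eq:approx}
\Bigl|t-\frac{c_i}{d_i}\Bigr|<\frac1{d_id_{i+1}}\le\frac1{a_{i+1}d_i^2}.
\end{equation}
The recurrence gives $d_i\ge5$ for $i\ge4$. For coprime $0<c<m$ let $A(c/m)$ be the sum of the partial quotients of $c/m=[0;a_1,\dots,a_i]$. The two expansions of a rational, ending in $a$ and in $a-1,1$, give the same sum, so $A_i=A(c_i/d_i)$ when $d_i\ge2$. We have $A(1/m)=m$ and $A(c/m)=\lfloor m/c\rfloor+A(\{m/c\})$ for $c\ge2$. Since $d_k\le(1+a_k)d_{k-1}$, we have $m\le\prod_k(1+a_k)\le e^{A(c/m)}$, that is,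
\begin{equation}\label{eq:logm}
\log m\le A(c/m).
\end{equation}
Thus any fixed power of $m$ is a loss of size $e^{O(A)}$.

\subsection{The polynomials $P_n$ and $Q_n$}

Put $Q_{-1}=0$. From \eqref{eq:Sn}, $P_nQ_{n+1}-P_{n+1}Q_n=-q^n(P_{n-1}Q_n-P_nQ_{n-1})$, so
\begin{equation}\label{eq:det}
P_{n-1}Q_n-P_nQ_{n-1}=(-1)^nq^{n(n-1)/2}.
\end{equation}
Let $(q;q)_N=\prod_{k=1}^N(1-q^k)$. The Gaussian binomial $\binom Nj_q=(q;q)_N/\bigl((q;q)_j(q;q)_{N-j}\bigr)$ is a polynomial in $q$ of degree $j(N-j)$ for $0\le j\le N$, is $0$ for other $j$, and satisfies $\binom Nj_q=\binom{N-1}j_q+q^{N-j}\binom{N-1}{j-1}_q$. We claim that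
\begin{equation}\label{eq:finite}
Q_n=\sum_jq^{j^2}\binom{n-j}j_q\quad(n\ge0),\qquad P_n=\sum_jq^{j^2+j}\binom{n-1-j}j_q\quad(n\ge1).
\end{equation}
Both formulas hold for the first two values of $n$. For the recurrence of $Q_n$, split $\binom{n+1-j}j_q=\binom{n-j}j_q+q^{n+1-2j}\binom{n-j}{j-1}_q$ and note $j^2+n+1-2j=n+(j-1)^2$. For $P_n$, split $\binom{n-j}j_q=\binom{n-1-j}j_q+q^{n-2j}\binom{n-1-j}{j-1}_q$ and note $j^2+j+n-2j=n+(j-1)^2+(j-1)$.

By \eqref{eq:Sn} the polynomials $P_n$ and $Q_n$ have nonnegative coefficients, with sums $F_n$ and $F_{n+1}$. By \eqref{eq:finite} the $j$-th term of either has degree $j(n-j)$, so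
\begin{equation}\label{eq:degree}
\deg P_n,\ \deg Q_n\le n^2/4 .
\end{equation}
We also use $\phi^{k-2}\le F_k\le\phi^{k-1}$ for $k\ge1$, and $\sum_l\binom{K-l}l=F_{K+1}$, which is \eqref{eq:finite} at $q=1$.

\subsection{The linear form}

To rule out general convergence we must control $S_n(v)$ for tails $v$ that we do not choose. The next lemma does this. A matrix of determinant of modulus one that is small in one direction is large in the orthogonal one, and so it sends all of the sphere, except a small neighborhood of one point, close to a single point.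

\begin{lemma}\label{lem:linear}
Let $|q|=1$, $n\ge1$, let $u=(u_0,u_1)\in\mathbb C^2$ be a unit vector, and put $L_p=u_0q^{1/5}P_p-u_1Q_p$. If $|L_{n-1}|,|L_n|\le\lambda$, then for all $v\ne w$ in $\widehat{\mathbb C}$,
\[
\min\{\chi(S_n(v),[u_1:u_0]),\,\chi(S_n(w),[u_1:u_0])\}\le\frac{16\lambda^2}{\chi(v,w)} .
\]
\end{lemma}

\begin{proof}
Consider the rows $\mathbf p=q^{1/5}(P_{n-1},P_n)$, $\mathbf r=(Q_{n-1},Q_n)$ and
\[
\begin{pmatrix}L\\ L^\perp\end{pmatrix}=\begin{pmatrix}u_0&-u_1\\ \bar u_1&\bar u_0\end{pmatrix}\begin{pmatrix}\mathbf p\\ \mathbf r\end{pmatrix},\qquad L=(L_{n-1},L_n).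
\]
The $2\times2$ matrix is unitary, and $|\det(\mathbf p,\mathbf r)|=1$ by \eqref{eq:det}, because $|q|=1$. Hence $1=|\det(L,L^\perp)|\le|L|\,|L^\perp|$, and $|L|\le\sqrt2\lambda$ gives $|L^\perp|\ge1/(\sqrt2\lambda)$.

Represent $v,w$ by unit vectors, so that $|\det(v,w)|=\frac12\chi(v,w)$, and write $a\cdot v=a_1v_1+a_2v_2$. For every row $a$ we have $(a\cdot v)w-(a\cdot w)v=\det(v,w)(-a_2,a_1)$, hence $\max(|a\cdot v|,|a\cdot w|)\ge\frac14\chi(v,w)|a|$. Take $a=L^\perp$ and suppose that $v$ attains the maximum. Since $S_n(v)=[\mathbf p\cdot v:\mathbf r\cdot v]$ and $|(\mathbf p\cdot v,\mathbf r\cdot v)|=|(L\cdot v,L^\perp\cdot v)|$ by unitarity,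
\[
\chi(S_n(v),[u_1:u_0])=\frac{2|L\cdot v|}{|(L\cdot v,L^\perp\cdot v)|}\le\frac{2\sqrt2\,\lambda}{\frac14\chi(v,w)/(\sqrt2\lambda)}=\frac{16\lambda^2}{\chi(v,w)}.\qedhere
\]
\end{proof}

\begin{example}\label{ex:one}
Let $q=1$ and $u=(\phi,1)/\sqrt{\phi^2+1}$. Since $\phi F_p-F_{p+1}=-(-\phi)^{-p}$, we may take $\lambda=\phi^{-n}$: the form is of size $\phi^{-n}$ although both of its terms are of size $\phi^{n}$. Now move to $q=e(\delta)$ with $\delta$ real. From $|q^k-1|\le2\pi k|\delta|$ and \eqref{eq:degree} we get $|Q_p(q)-Q_p(1)|\le\frac\pi2n^2\phi^n|\delta|$, and this direct comparison gives $\lambda<1$ only when $|\delta|$ is smaller than $\phi^{-n}$. In Section~\ref{sec:model} we show that the cancellation survives for $|\delta|\le10^{-4}/n$. In that range the monomials $q^k$ with $k$ of order $n^2$ may have turned through an angle proportional to $n$, so no termwise comparison is possible.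
\end{example}

\section{The modular law and the twelve points}\label{sec:modular}

\subsection{The tails inside the disc}

For $|q|<1$ and $k\ge0$ let
\[
X_k(q)=\sum_{j\ge0}\frac{q^{j^2+kj}}{(q;q)_j},\qquad G=X_0,\quad H=X_1 .
\]
Subtracting termwise, $X_k-X_{k+1}=\sum_{j\ge1}q^{j^2+kj}/(q;q)_{j-1}=q^{k+1}X_{k+2}$. This three-term relation ties the $X_k$ to the approximants.

\begin{lemma}\label{lem:tails}
For $|q|<1$ and $k\ge0$,
\begin{align}
X_0&=Q_kX_k+q^kQ_{k-1}X_{k+1},\label{eq:tail1}\\
P_kX_0-Q_kX_1&=E_k:=(-1)^{k+1}q^{k(k+1)/2}X_{k+1}.\label{eq:tail2}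
\end{align}
\end{lemma}

\begin{proof}
Identity \eqref{eq:tail1} is trivial for $k=0$, and substituting $X_k=X_{k+1}+q^{k+1}X_{k+2}$ turns its right side into $(Q_k+q^kQ_{k-1})X_{k+1}+q^{k+1}Q_kX_{k+2}$, which is the right side for $k+1$. In \eqref{eq:tail2} both sides equal $-X_1$ for $k=0$ and $qX_2$ for $k=1$. The left side satisfies the recurrence in \eqref{eq:Sn}, and so does the right side:
\[
E_{k+1}-E_k=(-1)^kq^{k(k+1)/2}\bigl(q^{k+1}X_{k+2}+X_{k+1}\bigr)=(-1)^kq^{k(k+1)/2}X_k=q^kE_{k-1}.\qedhere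
\]
\end{proof}

Identity \eqref{eq:tail2} is an exact formula for a linear form in $P_k$ and $Q_k$, but its coefficients $G(q)$ and $H(q)$ vary with $q$ and are not defined on the unit circle. What we need is their ratio as $q$ approaches a root of unity, and this is given by modularity.

We shall use that for $|x|\le\frac1{100}$ one has $\prod_{i\ge1}(1-|x|^i)\ge1-2|x|$ and $\sum_{j\ge1}|x|^{j^2}\le2|x|$, so that
\begin{equation}\label{eq:GH}
|G(x)-1|,\ |H(x)-1|\le\frac{2|x|}{1-2|x|}\le3|x|,\qquad |G(x)|\ge\tfrac12,\qquad |H(x)|\le2 .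
\end{equation}

\subsection{Transformation under $T$ and $S$}

For $\operatorname{Im}\tau>0$ let $q=e(\tau)$, $q^\alpha=e(\alpha\tau)$, and
\[
\mathbf X(\tau)=\begin{pmatrix}\mathbf X_0\\ \mathbf X_1\end{pmatrix}=\begin{pmatrix}q^{-1/60}G(q)\\ q^{11/60}H(q)\end{pmatrix}.
\]
The group $SL_2(\mathbb Z)$ acts on the upper half-plane by M\"obius maps and is generated by $T=\begin{pmatrix}1&1\\0&1\end{pmatrix}$ and $S=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$.

\begin{lemma}\label{lem:ST}
We have $\mathbf X(\tau+1)=U_T\mathbf X(\tau)$ and $\mathbf X(-1/\tau)=U_S\mathbf X(\tau)$ with the unitary matrices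
\[
U_T=\begin{pmatrix}e(-\frac1{60})&0\\0&e(\frac{11}{60})\end{pmatrix},\qquad
U_S=\frac2{\sqrt5}\begin{pmatrix}\sin\frac{2\pi}5&\sin\frac\pi5\\ \sin\frac\pi5&-\sin\frac{2\pi}5\end{pmatrix}.
\]
\end{lemma}

\begin{proof}
The law for $T$ holds because $G(q)$ and $H(q)$ have period $1$ in $\tau$, and $U_S$ is unitary because $\sin^2\frac\pi5+\sin^2\frac{2\pi}5=\frac54$. For $S$ we write $\mathbf X$ as a quotient of theta series. The Rogers--Ramanujan identities say
\[
G=\prod_{k\equiv\pm1\ (5)}(1-q^k)^{-1},\qquad H=\prod_{k\equiv\pm2\ (5)}(1-q^k)^{-1},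
\]
and Jacobi's triple product identity says $\prod_{k\ge1}(1-x^k)(1-zx^{k-1})(1-z^{-1}x^k)=\sum_{n\in\mathbb Z}(-1)^nx^{n(n-1)/2}z^n$. Taking $x=q^5$ with $z=q^2$ and with $z=q$, and replacing $n$ by $-n$, we obtain
\[
(q;q)_\infty G=\sum_n(-1)^nq^{n(5n+1)/2},\qquad (q;q)_\infty H=\sum_n(-1)^nq^{n(5n+3)/2}.
\]
Let $\theta_a(\tau)=\sum_n(-1)^nq^{(10n+a)^2/40}$ and let $\eta(\tau)=q^{1/24}(q;q)_\infty$ be Dedekind's function. Since $(10n+a)^2/40=n(5n+a)/2+a^2/40$, $\frac1{40}-\frac1{24}=-\frac1{60}$ and $\frac9{40}-\frac1{24}=\frac{11}{60}$, we have $\mathbf X_0=\theta_1/\eta$ and $\mathbf X_1=\theta_3/\eta$.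

Let $a$ be odd and $\tau=iw$; by analytic continuation we may assume $w>0$. Then $\theta_a(-1/\tau)=\sum_nF(n)$ with $F(x)=e^{\pi ix}e^{-\pi(10x+a)^2/(20w)}$. Substituting $y=10x+a$ and putting $b=2k-1$,
\[
\hat F(k)=\int_{\mathbb R}F(x)e(-kx)\,dx=\frac1{10}\int_{\mathbb R}e^{-\pi y^2/(20w)}e\Bigl(-\frac{b(y-a)}{20}\Bigr)dy=\frac{(20w)^{1/2}}{10}\,e\Bigl(\frac{ab}{20}\Bigr)e^{-\pi wb^2/20},
\]
and $e^{-\pi wb^2/20}=q^{b^2/40}$. Poisson summation, $\sum_nF(n)=\sum_k\hat F(k)$, and averaging over $b\mapsto-b$ give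
\[
\theta_a(-1/\tau)=\frac{w^{1/2}}{\sqrt5}\sum_{b\ \mathrm{odd}}\cos\frac{\pi ab}{10}\;q^{b^2/40}.
\]
For $b=10n+r$ we have $\cos\frac{\pi ab}{10}=(-1)^n\cos\frac{\pi ar}{10}$, which vanishes for $r=5$. The classes $r=1$ and $r=3$ contribute $\cos\frac{\pi a}{10}\,\theta_1$ and $\cos\frac{3\pi a}{10}\,\theta_3$, and the classes $r=-1,-3$ contribute the same by $b\mapsto-b$. Hence
\[
\theta_a(-1/\tau)=\frac2{\sqrt5}(\tau/i)^{1/2}\Bigl[\cos\frac{\pi a}{10}\,\theta_1(\tau)+\cos\frac{3\pi a}{10}\,\theta_3(\tau)\Bigr].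
\]
Divide by $\eta(-1/\tau)=(\tau/i)^{1/2}\eta(\tau)$ and use $\cos\frac\pi{10}=\sin\frac{2\pi}5=-\cos\frac{9\pi}{10}$ and $\cos\frac{3\pi}{10}=\sin\frac\pi5$.
\end{proof}

\subsection{The map $f$}

On the ratio $z=u_1/u_0$ of a vector $(u_0,u_1)$, the matrices $U_T$ and $U_S$ act by
\[
\mu_T(z)=\zeta_5z,\qquad \mu_S(z)=\frac{1-\phi z}{\phi+z},
\]
since $\sin\frac{2\pi}5/\sin\frac\pi5=2\cos\frac\pi5=\phi$. On column vectors, $T(c,m)=(c+m,m)$ and $S(c,m)=(-m,c)$. Since $\mu_T$ has order $5$, it is natural to compare the two actions modulo $5$. The $24$ nonzero vectors of $\mathbb F_5^2$ form twelve classes modulo $\pm1$, represented by $(1,0)$, $(2,0)$, $(k,1)$ and $(2k,2)$ with $k\in\mathbb F_5$. Define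
\begin{equation}\label{eq:table}
f(\pm(1,0))=0,\quad f(\pm(2,0))=\infty,\quad f(\pm(k,1))=\zeta_5^k\phi^{-1},\quad f(\pm(2k,2))=-\zeta_5^k\phi .
\end{equation}
This is a bijection onto $V$. For coprime integers $c,m$ write $f(c,m)$ for $f(\pm(c,m)\bmod5)$. The values $f(0,1)=\phi^{-1}$, $f(1,2)=-\zeta_5^3\phi$, $f(1,5)=0$, $f(2,5)=\infty$ are the four limits of Section~\ref{sub:four}.

\begin{proposition}\label{prop:modular}
For every $\gamma=\begin{pmatrix}c&b\\m&d\end{pmatrix}\in SL_2(\mathbb Z)$ there is a unitary matrix $U$ with $\mathbf X(\gamma\tau)=U\mathbf X(\tau)$ for $\operatorname{Im}\tau>0$, whose first column $(u_0,u_1)$ satisfies $[u_1:u_0]=f(c,m)$.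
\end{proposition}

\begin{proof}
We first check that $f(gx)=\mu_g(f(x))$ for $g=T,S$ and every class $x$. The map $T$ fixes $(1,0)$ and $(2,0)$ and replaces $k$ by $k+1$ in $(k,1)$ and $(2k,2)$, which matches $\mu_T$. The map $S$ is an involution on classes, since $S^2=-I$, and it pairs them as follows:
\[
\begin{array}{lll}
(1,0)\leftrightarrow(0,1), & (2,0)\leftrightarrow(0,2), & (1,1)\leftrightarrow(4,1),\\
(2,1)\leftrightarrow(2\cdot2,2), & (3,1)\leftrightarrow(2\cdot3,2), & (2\cdot1,2)\leftrightarrow(2\cdot4,2).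
\end{array}
\]
For finite $z,z'$ the equation $\mu_S(z)=z'$ reads $zz'+\phi(z+z')=1$, which is symmetric in $z$ and $z'$. The first pair has $z=0$, $z'=\phi^{-1}$. For the second, $\mu_S(\infty)=-\phi$ and $\mu_S(-\phi)=\infty$. For the other four, write $\zeta_5=\xi$ and use \eqref{eq:cos} and $\phi^2=\phi+1$; the quantity $zz'+\phi(z+z')$ equals, in order,
\begin{gather*}
\phi^{-2}+(\xi+\xi^4)=1,\qquad -\xi^4-\phi\xi^2=-\xi^4+(\xi^2+\xi^3)\xi^2=1,\\
-\xi-\phi\xi^3=-\xi+(\xi^2+\xi^3)\xi^3=1,\qquad \phi^2-\phi^2(\xi+\xi^4)=1 .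
\end{gather*}
The relation for $T$ gives the one for $T^{-1}$, with $U_{T^{-1}}=U_T^{-1}$.

Now induct on the length of $\gamma$ as a word in $S,T,T^{-1}$. For the empty word take $U=I$; then $[u_1:u_0]=0=f(1,0)$. If $\gamma=g\gamma'$ with $g$ a generator and $U'$ works for $\gamma'$, put $U=U_gU'$. Then $\mathbf X(\gamma\tau)=U_g\mathbf X(\gamma'\tau)=U\mathbf X(\tau)$. The first column of $\gamma$ is $g$ applied to that of $\gamma'$, and the first column of $U$ is $U_g$ applied to that of $U'$, so both $f(c,m)$ and $[u_1:u_0]$ are obtained by applying $\mu_g$.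
\end{proof}

\subsection{The linear form above a rational}

Let $\gamma$ and $U$ be as in Proposition~\ref{prop:modular} with $m\ge1$, so that $\gamma$ sends $\infty$ to $c/m$. As $\tau'\to i\infty$ the vector $\mathbf X(\tau')$ grows like $q'^{-1/60}(1,0)$, so $\mathbf X(\gamma\tau')$ points in the direction of the first column of $U$. This singles out the linear form to use. Let $u=(u_0,u_1)$ and $u'=(u_0',u_1')$ be the columns of $U$ and, for $\tau\in\mathbb C$,
\begin{equation}\label{eq:L}
L_p=u_0q^{1/5}P_p-u_1Q_p,\qquad L'_p=u_0'q^{1/5}P_p-u_1'Q_p .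
\end{equation}
These are entire functions of $\tau$: unlike $G$ and $H$, they make sense on and beyond the real axis.

\begin{lemma}\label{lem:slitid}
Let $\tau=c/m+i\varepsilon$ with $0<m^2\varepsilon\le\frac1{100}$, and $q_0=e^{-2\pi/(m^2\varepsilon)}$. Then for $p\ge0$,
\[
|L_p|\le2q_0^{1/60}|X_{p+1}(q)|+4q_0^{1/5}|L'_p| .
\]
\end{lemma}

\begin{proof}
Let $\tau'=\gamma^{-1}\tau$ and $q'^\alpha=e(\alpha\tau')$. From $cd-bm=1$,
\[
\tau'=\frac{d\tau-b}{-m\tau+c}=\frac{1/m+id\varepsilon}{-im\varepsilon}=-\frac dm+\frac i{m^2\varepsilon},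
\]
so $|q'|=q_0\le e^{-200\pi}$. Multiplying \eqref{eq:tail2} by $q^{11/60}$ gives $q^{1/5}P_p\mathbf X_0(\tau)-Q_p\mathbf X_1(\tau)=q^{11/60}E_p$. Insert $\mathbf X(\tau)=U\mathbf X(\tau')=q'^{-1/60}\bigl(G(q')u+q'^{1/5}H(q')u'\bigr)$:
\[
G(q')L_p+q'^{1/5}H(q')L'_p=q'^{1/60}q^{11/60}E_p .
\]
Now use \eqref{eq:GH} and $|q^{11/60}E_p|\le|X_{p+1}(q)|$, which holds as $|q|<1$.
\end{proof}

The factor $q_0^{1/60}$ is tiny, but $X_{p+1}(q)$ is huge near a root of unity, and the two must be weighed against each other. For positive $q$ this is easy, and the general case will be reduced to it.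

\begin{lemma}\label{lem:positive}
Let $0<\kappa\le\frac1{100}$, $Y=e^{-2\pi\kappa}$ and $q_0=e^{-2\pi/\kappa}$. Then $q_0^{1/60}X_k(Y)\le\phi^{1-k}e^{\pi\kappa k^2/2}$ for $k\ge0$.
\end{lemma}

\begin{proof}
At $q=Y\in(0,1)$ all terms in \eqref{eq:tail1} are nonnegative, so $X_k(Y)\le G(Y)/Q_k(Y)$. By \eqref{eq:degree}, $Q_k(Y)\ge Y^{k^2/4}F_{k+1}\ge e^{-\pi\kappa k^2/2}\phi^{k-1}$. The first row of $\mathbf X(i\kappa)=U_S\mathbf X(i/\kappa)$ reads
\[
G(Y)=Y^{1/60}q_0^{-1/60}\,\frac2{\sqrt5}\Bigl[\sin\frac{2\pi}5\,G(q_0)+\sin\frac\pi5\,q_0^{1/5}H(q_0)\Bigr].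
\]
Since $\frac2{\sqrt5}\sin\frac{2\pi}5<0.851$ and $q_0^{1/5}\le e^{-40\pi}$, \eqref{eq:GH} gives $G(Y)\le q_0^{-1/60}$.
\end{proof}

\section{From the slit to the real axis: the case $q$ near $1$}\label{sec:model}

Lemma~\ref{lem:slitid} controls $L_p$ on a vertical segment, while Lemma~\ref{lem:linear} needs it at real points. A holomorphic function that is small on a slit and moderately bounded on a disc is small near the slit. The following form of the two-constants theorem makes this precise.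

\begin{lemma}\label{lem:two}
Let $\rho>0$, $M_0\le M_1$, and let $L$ be an entire function of $\delta$ with $\log|L|\le M_1$ for $|\delta|\le\rho$ and $\log|L|\le M_0$ on the segment $i[0,\rho]$. Then $\log|L(\delta)|\le M_0+\frac17(M_1-M_0)$ for $|\delta|\le\rho/100$.
\end{lemma}

\begin{proof}
We may assume that $L\not\equiv0$ and that $\delta$ is not on the segment. The map $z\mapsto\delta=i\rho z^2$ takes the half-disc $D^+=\{|z|<1,\ \operatorname{Im}z>0\}$ conformally onto the disc $|\delta|<\rho$ with $i[0,\rho)$ removed; it folds the diameter $[-1,1]$ onto the segment and takes the semicircle to the circle $|\delta|=\rho$. The function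
\[
\omega(z)=\frac2\pi\arg\frac{1+z}{1-z}=\frac2\pi\arctan\frac{2\operatorname{Im}z}{1-|z|^2}
\]
is harmonic in $D^+$ with values in $[0,1]$, tends to $0$ at points of $(-1,1)$, and tends to $1$ at points of the open semicircle. So $g(z)=\log|L(i\rho z^2)|-M_0-(M_1-M_0)\omega(z)$ is subharmonic and bounded above in $D^+$, with $\limsup g\le0$ at every boundary point except possibly $\pm1$. The maximum principle says that a subharmonic function on a bounded domain with $\limsup\le0$ at every boundary point is $\le0$. To handle the corners, add $\beta\log\frac{|1-z^2|}4$ with $\beta>0$; this term is harmonic and negative in $D^+$ and tends to $-\infty$ at $\pm1$. Thus $g+\beta\log\frac{|1-z^2|}4\le0$, and $\beta\to0$ gives $g\le0$. If $|\delta|\le\rho/100$ then $|z|\le\frac1{10}$, and $\omega(z)\le\frac2\pi\cdot\frac{0.2}{0.99}<\frac17$.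
\end{proof}

In our use $M_1$ and $M_0$ will be $\pm K\log\phi$ plus a common loss, and the lemma keeps a gain of $\frac57K\log\phi$. Here is the whole method in the case $c/m=0/1$. The result is not used later.

\begin{proposition}\label{prop:model}
Let $n\ge1$, let $\delta$ be real with $|\delta|\le10^{-4}/n$, and form $S_n$ with $q=e(\delta)$. Then for all $v\ne w$ in $\widehat{\mathbb C}$,
\[
\min\{\chi(S_n(v),\phi^{-1}),\,\chi(S_n(w),\phi^{-1})\}\le\frac{256\,e^{-0.64n}}{\chi(v,w)} .
\]
\end{proposition}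

\begin{proof}
Take $\gamma=S$ and $U=U_S$ in \eqref{eq:L}, so $[u_1:u_0]=\phi^{-1}$ and $u$ is the vector of Example~\ref{ex:one}. Let $\rho=1/(100n)$, $p\in\{n-1,n\}$, and let $\delta=\tau$ be complex.

\emph{Disc.} For $|\delta|\le\rho$ we have $|q^k|\le e^{2\pi\rho k}$ for $k\ge0$. Since the coefficients of $P_p,Q_p$ are nonnegative with sum at most $\phi^n$, \eqref{eq:degree} gives $|P_p|,|Q_p|\le\phi^ne^{\pi n/200}\le\phi^ne^{n/50}$. Also $|q^{1/5}|\le e^{2\pi/500}<1.02$ and $|u_0|+|u_1|\le\sqrt2$, so $|L_p|,|L'_p|\le2\phi^ne^{n/50}$.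

\emph{Slit.} For $\delta=i\varepsilon$ with $0<\varepsilon\le\rho$, the number $q=e^{-2\pi\varepsilon}$ lies in $(0,1)$, so $X_{p+1}(q)\le X_n(q)$. Lemma~\ref{lem:positive} with $\kappa=\varepsilon$ gives $q_0^{1/60}X_n(q)\le\phi^{1-n}e^{n/50}$, and $q_0^{1/5}\le e^{-40\pi n}$. By Lemma~\ref{lem:slitid},
\[
|L_p|\le\phi^{-n}e^{n/50}\bigl(2\phi+8(\phi^2e^{-40\pi})^n\bigr)\le4\phi^{-n}e^{n/50},
\]
and by continuity this holds at $\varepsilon=0$.

\emph{Transfer.} Lemma~\ref{lem:two} with $M_1=\log4+\frac n{50}+n\log\phi$ and $M_0=\log4+\frac n{50}-n\log\phi$ gives, for $|\delta|\le\rho/100$, $\log|L_p|\le\log4+\frac n{50}-\frac57n\log\phi\le\log4-0.32n$. Lemma~\ref{lem:linear} with $\lambda=4e^{-0.32n}$ finishes the proof.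
\end{proof}

The radius $\rho$ was chosen so that $n^2\rho=n/100$: the price $e^{n/50}$ for leaving the unit circle is exponential in $n$, but at a rate well below $\log\phi$. Near a primitive $m$-th root of unity $\zeta$ the same picture holds after rescaling: $n=Km$ steps near $\zeta$ behave like $K$ steps near $1$, and $m^2\delta$ plays the role of $\delta$. Positivity was used twice, on the disc and on the slit, and both uses fail for $m>1$. We must instead estimate $(q;q)_N$ from above and below for $q$ near $\zeta$. Complete periods are harmless, since $\prod_{s=1}^{m-1}(1-\zeta^s)=m$; an incomplete period leaves a factor $(\zeta;\zeta)_r$ with $r<m$, which we now bound.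

\section{Partial products of sines}\label{sec:sine}

\begin{lemma}\label{lem:sine}
Let $0<c<m$ be coprime, $\zeta=e(c/m)$, $A=A(c/m)$ and $0\le N<m$. Then $\bigl|\log|(\zeta;\zeta)_N|\bigr|\le3A$.
\end{lemma}

The condition $N<m$ is needed since the product vanishes at $N=m$. A bound linear in $A$ cannot be improved in general: for $c=1$ we have $A=m$, and for $N=\lfloor m/12\rfloor$ every factor is at most $2\pi N/m\le\pi/6$ in modulus.

Put $\Lambda_N(t)=\sum_{n=1}^N\log|2\sin\pi nt|$, so that $\log|(\zeta;\zeta)_N|=\Lambda_N(c/m)$. This is a sum of one function along the orbit of the rotation by $t$. It would telescope if we had a $1$-periodic $J$ with $J(x+t)-J(x)=\log|2\sin\pi x|$. We construct a solution $J$ on $(0,1+t)$ that is not periodic, but whose defect $J(x+1)-J(x)$ is the same function evaluated at $x/t$. Each time the orbit wraps around we then collect one term of $\Lambda_L(1/t)$, and the Euclidean algorithm takes over.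

\begin{proof}
\emph{Step 1: the function $J$.} For $0<x<1$ let
\[
I(x)=\int_0^\infty\Bigl[\frac{\cosh((1-2x)u)}{\sinh u}-\frac1u\Bigr]\frac{du}u .
\]
The bracket is $O(u)$ as $u\to0$, and the integrand is $O(e^{-(1-|1-2x|)u}+u^{-2})$ for $u\ge1$, locally uniformly in $x$. The $x$-derivative of the integrand is dominated, locally uniformly in $x$, by $2\sinh(au)/\sinh u$ with some $a<1$. Using $\int_0^\infty\frac{\sinh au}{\sinh u}\,du=\frac\pi2\tan\frac{\pi a}2$ for $|a|<1$, we get
\[
I'(x)=-2\int_0^\infty\frac{\sinh((1-2x)u)}{\sinh u}\,du=-\pi\tan\frac{\pi(1-2x)}2=-\pi\cot\pi x .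
\]
The expansion $\frac1{\sinh u}=\frac1u+\sum_{k\ge1}\frac{2(-1)^ku}{u^2+\pi^2k^2}$ gives $I(\frac12)=\int_0^\infty\sum_{k\ge1}\frac{2(-1)^k}{u^2+\pi^2k^2}\,du=\sum_{k\ge1}\frac{(-1)^k}k=-\log2$; the partial sums of the alternating series are bounded by $2/(u^2+\pi^2)$, which justifies termwise integration. Hence $I(x)=-\log(2\sin\pi x)$.

Fix $0<t<1$. For $|s|<1+t$ let
\[
h(s)=\int_0^\infty\Bigl[\frac{\sinh su}{2\sinh u\,\sinh tu}-\frac s{2tu}\Bigr]\frac{du}u,\qquad J(x)=h(1+t-2x)\quad(0<x<1+t).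
\]
For $|s|\le s_0<1+t$ the bracket is $O(u)$ as $u\to0$, since the first term is $\frac s{2tu}(1+O(u^2))$, and the integrand is $O(e^{-(1+t-s_0)u}+u^{-2})$ for $u\ge1$, uniformly in $s$. So $h$ is continuous and odd, $J$ is continuous, and $J(1+t-x)=-J(x)$. The formula $\sinh a-\sinh b=2\cosh\frac{a+b}2\sinh\frac{a-b}2$ gives
\begin{align*}
\sinh((1-t-2x)u)-\sinh((1+t-2x)u)&=-2\cosh((1-2x)u)\sinh tu,\\
\sinh((t-1-2x)u)-\sinh((1+t-2x)u)&=-2\cosh((t-2x)u)\sinh u .
\end{align*}
The first line shows $J(x+t)-J(x)=-I(x)$; the second, after the substitution $u\mapsto u/t$, shows $J(x+1)-J(x)=-I(x/t)$. Thus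
\begin{equation}\label{eq:J}
J(x+t)-J(x)=\log(2\sin\pi x)\ \ (0<x<1),\qquad J(x+1)-J(x)=\log\Bigl(2\sin\frac{\pi x}t\Bigr)\ \ (0<x<t).
\end{equation}

\emph{Step 2: the recursion.} Let $t=c/m$, $1\le N<m$, and $x_n=\{nt\}\in(0,1)$ for $1\le n\le N$; note $x_1=t$. By \eqref{eq:J},
\[
\Lambda_N(t)=\sum_{n=1}^N\bigl(J(x_n+t)-J(x_n)\bigr)=J(x_N+t)-J(t)+\sum_{n=1}^{N-1}\bigl(J(x_n+t)-J(x_{n+1})\bigr).
\]
Let $n+1\le N$; then $x_n+t\ne1$. If $x_n+t<1$, then $x_{n+1}=x_n+t$ and the term vanishes. If $x_n+t>1$, then $x_{n+1}=x_n+t-1=(n+1)t-l\in(0,t)$ with $l=\lfloor(n+1)t\rfloor$, and the term equals $\log(2\sin(\pi x_{n+1}/t))=\log|2\sin(\pi l/t)|$. The second case occurs exactly when $\lfloor kt\rfloor$ jumps at $k=n+1$; as $t<1$, each $l=1,\dots,L:=\lfloor Nt\rfloor$ occurs once. Therefore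
\begin{equation}\label{eq:recursion}
\Lambda_N(t)=\Lambda_L(1/t)+J(y)-J(t),\qquad y=x_N+t\in(t,1+t).
\end{equation}

\emph{Step 3: bounds for $J$.} Subtract the two relations \eqref{eq:J} and let $x\to0^+$: this gives $J(1)-J(t)=\log(1/t)$. Since $J(1)=-J(t)$, we get $J(t)=\frac12\log t$. On $[0,1+t)$ the function $h$ is convex, because the integrand is convex in $s$; as $h(0)=0$ and $h(1-t)=J(t)\le0$, we have $h\le0$ on $[0,1-t]$. For $0\le s<1+t$ the inequalities $\sinh su\ge su$ and $\sinh tu\le t\sinh u$ give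
\[
h(s)\ge\frac s2\int_0^\infty\Bigl[\frac1{\sinh u\,\sinh tu}-\frac1{tu^2}\Bigr]du\ge-\frac s{2t}\int_0^\infty\Bigl[\frac1{u^2}-\frac1{\sinh^2u}\Bigr]du=-\frac s{2t}\Bigl[\coth u-\frac1u\Bigr]_0^\infty=-\frac s{2t}.
\]
For $y\in(t,1+t)$ the number $s=1+t-2y$ lies in $(-(1+t),1-t)$. If $s\ge0$ then $J(y)=h(s)\le0$; if $s<0$ then $J(y)=-h(|s|)\le\frac{1+t}{2t}\le\frac1t$. With $-J(t)=\frac12\log\frac1t\le\frac1{2t}$, \eqref{eq:recursion} gives
\[
\Lambda_N(c/m)\le\Lambda_L(m/c)+\frac{3m}{2c},\qquad L\le\Bigl\lfloor\frac{(m-1)c}m\Bigr\rfloor\le c-1 .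
\]

\emph{Step 4: induction.} We show $\Lambda_N(c/m)\le3A(c/m)$ for $0\le N<m$ by induction on $m$; the case $N=0$ is trivial. Put $a_1=\lfloor m/c\rfloor$, so that $\frac{3m}{2c}\le\frac32(a_1+1)\le3a_1$. If $L=0$ we are done, as $a_1\le A$. If $L\ge1$, then $c\ge2$, the fraction $\{m/c\}\in(0,1)$ has denominator $c$ with $L<c<m$, and $\Lambda_L(m/c)=\Lambda_L(\{m/c\})\le3A(\{m/c\})=3(A-a_1)$. For the lower bound, $\Lambda_{m-1}(c/m)=\log m$ and the symmetry $n\mapsto m-n$ give $\Lambda_N+\Lambda_{m-1-N}=\log m\ge0$, so $\Lambda_N\ge-3A$.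
\end{proof}

\section{Estimates near a root of unity}\label{sec:general}

In this section $m\ge5$, $0<c<m$, $\gcd(c,m)=1$, $\zeta=e(c/m)$, $A=A(c/m)$, and
\[
\sigma=\frac1{100},\qquad K=200A,\qquad n=Km,\qquad \rho=\frac\sigma{Km^2},\qquad \tau=\frac cm+\delta,\qquad p\in\{n-1,n\},
\]
with $q=e(\tau)$ and $q^\alpha=e(\alpha\tau)$. By \eqref{eq:logm}, $m\le e^A$ and $A\ge\log5$, so $A\ge2$. The assumption $m\ge5$ serves only to fix numerical constants. We write $\|x\|$ for the distance from $x$ to $\mathbb Z$.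

\subsection{The bound on the disc}

\begin{lemma}\label{lem:factorial}
Let $0<|\delta|\le\rho$ and $N=lm+r\le Km$ with $0\le r<m$. Then
\[
\Bigl|\log|(q;q)_N|-l\log(2\pi m^2|\delta|)-\log l!\Bigr|\le4A+\frac K{20}.
\]
\end{lemma}

\begin{proof}
For $|s|\le\frac1{500}$ the exponential series gives $|e(s)-1|\le6.4|s|$ and $|e(s)-1-2\pi is|\le21|s|^2$. For $k\le N$ we have $|k\delta|\le\sigma/m\le\frac1{500}$.

\emph{Factors with $m\nmid k$.} Put $s=k\delta$. Then $1-q^k=(1-\zeta^k)(1-w)$ with $w=\zeta^k(e(s)-1)/(1-\zeta^k)$. Since $|1-\zeta^k|\ge4\|kc/m\|\ge4/m$, we have $|w|\le1.6|s|/\|kc/m\|\le0.016$, and therefore $|\log|1-w|+\operatorname{Re}w|\le|w|^2$. Using $\frac{\zeta^k}{1-\zeta^k}=-\frac12+\frac i2\cot\frac{\pi kc}m$ to compute the part of $\operatorname{Re}w$ that is linear in $s$, we obtain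
\[
\log|1-q^k|=\log|1-\zeta^k|-\pi k\operatorname{Im}\delta+\pi k\cot\frac{\pi kc}m\operatorname{Re}\delta+\epsilon_k,
\]
where, since $\|kc/m\|\le\frac12$,
\[
|\epsilon_k|\le\frac{2.56|s|^2}{\|kc/m\|^2}+\frac{21|s|^2}{4\|kc/m\|}\le\frac{8|s|^2}{\|kc/m\|^2}\le\frac{8\sigma^2}{(m\|kc/m\|)^2}.
\]
We sum over $k\le N$ with $m\nmid k$. These $k$ lie in the blocks $bm<k<(b+1)m$, $0\le b\le K-1$, and in each block $m\|kc/m\|$ takes every positive integer value at most twice. Hence $\sum|\epsilon_k|\le8\sigma^2\cdot2\cdot\frac{\pi^2}6K\le27\sigma^2K=0.27\sigma K$. The terms with $\operatorname{Im}\delta$ total at most $\pi|\delta|(Km)^2\le\pi\sigma K$ in modulus.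

The cotangent terms need care. Let $C_m=\sum_{j=1}^{m-1}|\cot\frac{\pi j}m|\le2\sum_{j\le m/2}\frac m{\pi j}\le\frac{2m}\pi(1+\log m)$. Estimating every term by its modulus would give a bound of order $\sigma K\log m$, which for large $m$ exceeds the gain $K\log\phi$. But $\sum_{j=1}^{m-1}\cot\frac{\pi jc}m=0$ by the symmetry $j\mapsto m-j$. So, writing $k=bm+j$, each of the blocks $b=0,\dots,l-1$ contributes only $\sum_jj\cot\frac{\pi jc}m$ to $\sum k\cot\frac{\pi kc}m$, which is at most $mC_m$ in modulus. The block $b=l$ is present only if $r\ge1$, in which case $l<K$, and it contributes at most $(l+1)mC_m\le KmC_m$. The cotangent terms therefore total at most $\pi|\delta|\cdot2KmC_m\le4\sigma(1+\log m)$.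

\emph{Factors with $k=bm$, $1\le b\le l$.} Here $q^k=e(s)$ with $s=bm\delta\neq0$, and $e(s)-1=2\pi is(1+\nu)$ with $|\nu|\le\frac{21}{2\pi}|s|\le\frac12$. So $|1-q^{bm}|=2\pi bm|\delta|e^{\vartheta_b}$ with $|\vartheta_b|\le2|\nu|\le7|s|\le7\sigma/m$, and $\sum_b|\vartheta_b|\le7\sigma K/m\le1.4\sigma K$. The main terms multiply to $(2\pi m|\delta|)^l\,l!$.

\emph{Total.} We have $\prod_{k\le N,\,m\nmid k}|1-\zeta^k|=m^l|(\zeta;\zeta)_r|$. By Lemma~\ref{lem:sine} and $0.27+\pi+1.4<5$, the left side of the claim is at most $3A+5\sigma K+4\sigma(1+\log m)$. Finally $1+\log m\le1+A\le1.5A$, so $4\sigma(1+\log m)\le A$.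
\end{proof}

Up to the allowed loss, then, $(q;q)_{lm+r}$ behaves like a constant to the power $l$ times $l!$, so Gaussian binomials near $\zeta$ behave like ordinary binomials in the number of complete periods. Formula \eqref{eq:finite} turns this into Fibonacci growth in $K$.

\begin{lemma}\label{lem:disc}
For $|\delta|\le\rho$ we have $|P_p|,|Q_p|\le\phi^Ke^{13A+K/5}$.
\end{lemma}

\begin{proof}
By continuity we may assume $\delta\ne0$. Let $0\le j\le N\le Km$ and let $l_1,l_2,l_3$ be the integer parts of $N/m$, $j/m$, $(N-j)/m$. Then $l_1=l_2+l_3+\nu$ with $\nu\in\{0,1\}$, and $l_1!/(l_2!\,l_3!)=l_1^\nu\binom{l_2+l_3}{l_2}$. Three applications of Lemma~\ref{lem:factorial} give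
\[
\Bigl|\binom Nj_q\Bigr|\le(2\pi m^2|\delta|\,l_1)^\nu\binom{l_2+l_3}{l_2}e^{12A+3K/20}\le\binom{l_2+l_3}{l_2}e^{12A+3K/20},
\]
because $2\pi m^2|\delta|\,l_1\le2\pi\sigma<1$.

In the formula \eqref{eq:finite} for $Q_p$ the $j$-th binomial has $N=p-j$ and $N-j=p-2j\ge0$. From $2j+(p-2j)=p\le Km$ we get $2l_2+l_3\le K$, so $\binom{l_2+l_3}{l_2}\le\binom{K-l_2}{l_2}$. Since $j^2\le(Km)^2/4$, we have $|q^{j^2}|\le e^{2\pi\rho(Km)^2/4}=e^{\pi\sigma K/2}\le e^{K/50}$. Each value of $l_2$ comes from at most $m$ values of $j$. Hence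
\[
|Q_p|\le m\,e^{12A+3K/20+K/50}\sum_l\binom{K-l}l\le e^{13A+K/5}F_{K+1}\le e^{13A+K/5}\phi^K .
\]
For $P_p$ the $j$-th binomial has $N-j=p-1-2j\ge0$, so again $2l_2+l_3\le K$, and the exponent satisfies $j^2+j\le\frac{p-1}2\cdot\frac{p+1}2\le(Km)^2/4$. The same estimate results.
\end{proof}

Choose $b,d$ with $cd-bm=1$, take $\gamma$ and $U$ as in Proposition~\ref{prop:modular}, and define $L_p,L'_p$ by \eqref{eq:L}. Since $\rho\le10^{-6}$ we have $|q^{1/5}|\le1.01$ for $|\delta|\le\rho$, and $1.01\sqrt2\le e^A$. Lemma~\ref{lem:disc} gives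
\begin{equation}\label{eq:Ldisc}
|L_p|,\ |L'_p|\le\phi^Ke^{14A+K/5}\qquad(|\delta|\le\rho).
\end{equation}

\subsection{The bound on the slit}

\begin{lemma}\label{lem:slit}
For $\delta=i\varepsilon$ with $0\le\varepsilon\le\rho$ we have $|L_p|\le\phi^{-K}e^{16A+K/5}$.
\end{lemma}

\begin{proof}
By continuity we may assume $\varepsilon>0$. Put $\kappa=m^2\varepsilon\le\sigma/K$ and $q_0=e^{-2\pi/\kappa}\le e^{-200\pi K}$. By \eqref{eq:Ldisc} the second term in Lemma~\ref{lem:slitid} is at most $4e^{-40\pi K}\phi^Ke^{14A+K/5}\le\frac12\phi^{-K}e^{16A}$, because $8\phi^{2K}e^{K/5}\le e^{40\pi K}$. It remains to bound $q_0^{1/60}|X_{p+1}(q)|$. We compare the series $X_{p+1}(q)$ with $X_{K-1}(Y)$, where $y=e^{-2\pi\varepsilon}$, $q=\zeta y$, and $Y=y^{m^2}=e^{-2\pi\kappa}$. For this we need lower bounds for $|(q;q)_j|$ for all $j$, not only for $j\le Km$, so Lemma~\ref{lem:factorial} does not suffice.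

For $|z|=1$ the function $|1-\varrho z|^2/\varrho=\varrho+\varrho^{-1}-2\operatorname{Re}z$ decreases on $(0,1]$, so
\begin{equation}\label{eq:radial}
|1-\varrho_1z|\ge(\varrho_1/\varrho_2)^{1/2}|1-\varrho_2z|\qquad(0<\varrho_1\le\varrho_2\le1).
\end{equation}
This lets us freeze the modulus within a block. Note $q^{bm+s}=\zeta^sy^{bm+s}$ and $\prod_{s=1}^{m-1}(1-\zeta^sx)=(1-x^m)/(1-x)$. For $b\ge1$, \eqref{eq:radial} gives
\[
\prod_{s=1}^{m-1}|1-\zeta^sy^{bm+s}|\ge y^{m(m-1)/4}\prod_{s=1}^{m-1}|1-\zeta^sy^{bm}|\ge Y^{1/4}\,\frac{1-Y^b}{1-y^{bm}},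
\]
and for $b=0$ the product is at least $Y^{1/4}m$. Multiply these for $b=0,\dots,l-1$ and include the factors $1-q^{bm}=1-y^{bm}$ for $b=1,\dots,l$. For $l\ge1$ this gives
\[
|(q;q)_{lm}|\ge Y^{l/4}\,m(1-y^{lm})\,(Y;Y)_{l-1}\ge Y^{l/4}(Y;Y)_l,
\]
since $m(1-x)\ge1-x^m$ for $x=y^{lm}\in(0,1)$; the outer inequality is trivial for $l=0$. For the incomplete block, \eqref{eq:radial} with $\varrho_2=1$ and Lemma~\ref{lem:sine} give, for $0\le r<m$,
\[
\prod_{s=1}^r|1-\zeta^sy^{lm+s}|\ge\prod_{s=1}^ry^{(lm+s)/2}\,|1-\zeta^s|\ge Y^{(l+1)/2}e^{-3A}.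
\]
Hence $|(q;q)_j|\ge Y^{3l/4+1/2}e^{-3A}(Y;Y)_l$ for $j=lm+r$. Since $j\ge lm$ and $p+1\ge Km$, we have $|q^{j^2+(p+1)j}|\le Y^{l^2+Kl}$. Each $l$ comes from $m$ values of $j$, so
\[
|X_{p+1}(q)|\le m\,e^{3A}Y^{-1/2}\sum_{l\ge0}\frac{Y^{l^2+(K-1)l}}{(Y;Y)_l}\le e^{4A}Y^{-1/2}X_{K-1}(Y).
\]
Lemma~\ref{lem:positive} gives $q_0^{1/60}X_{K-1}(Y)\le\phi^{2-K}e^{\pi\sigma K/2}\le\phi^{2-K}e^{K/50}$, and $Y^{-1/2}\le e^{\pi\sigma/K}\le1.04$. So the first term in Lemma~\ref{lem:slitid} is at most $2.08\,\phi^2e^{4A+K/50}\phi^{-K}$. As $2.08\,\phi^2<e^2\le e^A$, this is at most $e^{5A+K/5}\phi^{-K}\le\frac12e^{16A+K/5}\phi^{-K}$.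
\end{proof}

\subsection{The criterion}

\begin{proposition}\label{prop:criterion}
Let $\delta$ be real with $|\delta|\le\dfrac1{2\cdot10^6Am^2}$, let $n=200Am$, and form $S_n$ with $q=e(c/m+\delta)$. Then for all $v\ne w$ in $\widehat{\mathbb C}$,
\[
\min\{\chi(S_n(v),f(c,m)),\,\chi(S_n(w),f(c,m))\}\le\frac{16\,e^{-24A}}{\chi(v,w)} .
\]
\end{proposition}

\begin{proof}
The bound on $|\delta|$ is $\rho/100$. By \eqref{eq:Ldisc} and Lemma~\ref{lem:slit}, Lemma~\ref{lem:two} applies to $L_p$ with $M_1=16A+\frac K5+K\log\phi$ and $M_0=16A+\frac K5-K\log\phi$. Since $\frac57\log\phi-\frac15>0.14$ and $K=200A$,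
\[
\log|L_p|\le16A+\frac K5-\frac57K\log\phi\le16A-0.14K=-12A\qquad(p=n-1,n).
\]
Apply Lemma~\ref{lem:linear} with $\lambda=e^{-12A}$, and recall $[u_1:u_0]=f(c,m)$.
\end{proof}

The last display explains the choice $K=200A$: the number of periods must be large enough for the gain $e^{-0.14K}$ to beat the loss $e^{16A}$, and each additional period shrinks the window $\rho/100$.

\begin{proof}[Proof of Theorem~\ref{thm:B}, parts (1) and (2)]
If $i$ is admissible, then $0<c_i<d_i$, $A_i=A(c_i/d_i)$, and \eqref{eq:approx} gives $|t-c_i/d_i|<1/(2\cdot10^6A_id_i^2)$. Proposition~\ref{prop:criterion} with $c/m=c_i/d_i$ is part (1).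

For (2), suppose that $R(e(t))$ converges generally to $g$ with tails $v_n,w_n$, so $\chi(v_n,w_n)\ge\beta>0$ for large $n$. Let $i\to\infty$ through admissible indices and $n=200A_id_i$, which tends to infinity. By (1), one of $S_n(v_n)$, $S_n(w_n)$ is within $16\beta^{-1}e^{-24A_i}$ of $f_i$, and this tends to $0$ because $A_i\ge i$. Both points tend to $g$, so $f_i\to g$. As $V$ is finite, $g\in V$ and $f_i=g$ for all large admissible $i$. If two values occur infinitely often this is impossible, so $R$ diverges generally at $e(t)$, and hence classically.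
\end{proof}

\section{Large partial quotients in every residue class}\label{sec:metric}

Regard Lebesgue measure on $(0,1)$ as a probability $\mathbb P$, and let $\mathcal F_i$ be the $\sigma$-algebra generated by $a_1,\dots,a_i$. On a cylinder, that is, a set where $a_1,\dots,a_i$ are fixed, we have $t=\frac{c_i+c_{i-1}\theta}{d_i+d_{i-1}\theta}$ with $\theta\in(0,1)$ and $a_{i+1}=\lfloor1/\theta\rfloor$. The values $\theta\in(0,x)$ correspond to an interval of length $x/(d_i(d_i+d_{i-1}x))$. With $s=d_{i-1}/d_i\in[0,1]$ it follows that $\mathbb P(\theta<x\mid\mathcal F_i)=(1+s)x/(1+sx)$, and so for integers $z,k\ge1$,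
\begin{gather}
\frac1z\le\mathbb P(a_{i+1}\ge z\mid\mathcal F_i)=\frac{1+s}{z+s}\le\frac2z,\label{eq:tailprob}\\
\frac1{(k+1)(k+2)}\le\mathbb P(a_{i+1}=k\mid\mathcal F_i)=\frac{1+s}{(k+s)(k+1+s)}\le\frac2{k(k+1)}.\label{eq:pointprob}
\end{gather}
We use L\'evy's conditional Borel--Cantelli lemma: if $(\mathcal G_r)$ is a filtration, $Z_r\in\mathcal G_{r+1}$, and $\sum_r\mathbb P(Z_r\mid\mathcal G_r)=\infty$ almost surely, then almost surely infinitely many $Z_r$ occur.

By \eqref{eq:tailprob}, the event $a_{i+1}\ge BA_i$ has conditional probability of order $1/A_i$, so what matters is the divergence of $\sum1/A_i$. There is little room. By \eqref{eq:tailprob} and the ordinary Borel--Cantelli lemma, almost surely $a_{i+1}\ge i(\log i)^2$ holds only finitely often; as $A_i\ge i$, a criterion that required $a_{i+1}\ge A_i(\log A_i)^2$ infinitely often would apply only to a null set. This is why all losses above had to be kept to $e^{O(A)}$. Nor is $A_i=O(i\log i)$ almost surely: for every $C$,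 \eqref{eq:tailprob} and L\'evy's lemma give $a_{i+1}\ge Ci\log i$ infinitely often. But such a bound holds at each given scale with high probability, and that is enough.

\begin{lemma}\label{lem:sum}
Almost surely $W:=\sum_{r\ge1}1/A_{4r}=\infty$.
\end{lemma}

\begin{proof}
Fix $\beta\in(0,\frac14)$. For $j\ge2$ let $M=2^{j+1}$ and $\Theta=4M/\beta$. By \eqref{eq:tailprob}, the probability that some $a_k$ with $k\le M$ exceeds $\Theta$ is at most $2M/\Theta=\beta/2$. By \eqref{eq:pointprob},
\[
\mathbb E\sum_{k\le M}a_k1_{\{a_k\le\Theta\}}\le M\sum_{1\le a\le\Theta}\frac2{a+1}\le2M\log(\Theta+1)\le C_\beta\,j2^j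
\]
with $C_\beta$ independent of $j$. By Markov's inequality the truncated sum exceeds $C'_\beta j2^j$, where $C'_\beta=2C_\beta/\beta$, with probability at most $\beta/2$. So the event $\Gamma_j=\{A_{2^{j+1}}\le C'_\beta j2^j\}$ has probability at least $1-\beta$. There are $2^j/4$ integers $r$ with $2^j\le4r<2^{j+1}$, and on $\Gamma_j$ they contribute at least $1/(4C'_\beta j)$ to $W$.

Let $h_J=\sum_{j=2}^J1/j$. The variable $\sum_{j=2}^J1_{\Gamma_j^c}/j$ has expectation at most $\beta h_J$, so it is less than $\frac12h_J$ with probability at least $1-2\beta$. On that event $\sum_{j=2}^J1_{\Gamma_j}/j\ge\frac12h_J$, and so $W\ge h_J/(8C'_\beta)$. The events $\{W\ge h_J/(8C'_\beta)\}$ decrease to $\{W=\infty\}$ because $h_J\to\infty$. Hence $\mathbb P(W=\infty)\ge1-2\beta$, and $\beta$ is arbitrary.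
\end{proof}

We also need the large partial quotient to come right after a convergent in a prescribed class modulo $5$. Three small digits reach any class from any past.

\begin{lemma}\label{lem:steer}
Let $x\in\mathbb F_5^2\setminus\{0\}$. For any $a_1,\dots,a_i$ there are $\alpha_1,\alpha_2,\alpha_3\in\{1,\dots,5\}$ such that $a_{i+k}=\alpha_k$ for $k=1,2,3$ implies $(c_{i+3},d_{i+3})\equiv x\pmod5$.
\end{lemma}

\begin{proof}
Let $M_i=\begin{pmatrix}c_{i-1}&c_i\\d_{i-1}&d_i\end{pmatrix}$ and $g(a)=\begin{pmatrix}0&1\\1&a\end{pmatrix}$. Then $M_{i+1}=M_ig(a_{i+1})$ and $\det M_i=\pm1$, so $M_i$ is invertible modulo $5$. We need $g(\alpha_1)g(\alpha_2)g(\alpha_3)(0,1)=z$ in $\mathbb F_5^2$, where $z=(z_1,z_2)=M_i^{-1}x\ne0$. The vector $g(\alpha_2)g(\alpha_3)(0,1)=(\alpha_3,1+\alpha_2\alpha_3)$ takes every value $(y_1,y_2)$ with $y_1\ne0$, and $g(\alpha_1)(y_1,y_2)=(y_2,y_1+\alpha_1y_2)$ equals $z$ if and only if $y_2=z_1$ and $y_1=z_2-\alpha_1z_1$. If $z_1=0$ then $y_1=z_2\ne0$ for any $\alpha_1$;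 if $z_1\ne0$ take any $\alpha_1\not\equiv z_2/z_1$.
\end{proof}

\begin{lemma}\label{lem:metric}
Let $B\ge1$ and $x\in\mathbb F_5^2\setminus\{0\}$. For almost every $t\in(0,1)$ there are infinitely many $i$ with $(c_i,d_i)\equiv x\pmod5$ and $a_{i+1}\ge BA_i$.
\end{lemma}

\begin{proof}
For $r\ge1$ put $i=4r$ and choose $\alpha_1,\alpha_2,\alpha_3$ as in Lemma~\ref{lem:steer}, as functions of $a_1,\dots,a_i$. Let $Z_r$ be the event that $a_{i+k}=\alpha_k$ for $k=1,2,3$ and $a_{i+4}\ge B(A_i+15)$. On $Z_r$ we have $A_{i+3}\le A_i+15$, so the index $i+3$ has both properties. The event $Z_r$ lies in $\mathcal F_{4(r+1)}$. Conditioning one digit at a time, \eqref{eq:pointprob} with $k\le5$ and \eqref{eq:tailprob} give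
\[
\mathbb P(Z_r\mid\mathcal F_{4r})\ge\frac{42^{-3}}{\lceil B(A_{4r}+15)\rceil}\ge\frac{42^{-3}}{B(A_{4r}+16)}\ge\frac{42^{-3}}{5B\,A_{4r}},
\]
since $A_{4r}\ge4$. By Lemma~\ref{lem:sum} these bounds sum to infinity almost surely, and L\'evy's lemma with $\mathcal G_r=\mathcal F_{4r}$ applies.
\end{proof}

\section{End of the proofs}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:B}, part (3)]
\emph{Measure.} Apply Lemma~\ref{lem:metric} with $B=2\cdot10^6$ to each of the $24$ nonzero $x\in\mathbb F_5^2$. Since $d_i\ge5$ for $i\ge4$ and $f$ is onto $V$, for almost every $t$ each point of $V$ equals $f_i$ for infinitely many admissible $i$.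

\emph{Category.} For such $x$ and $N\ge1$ let $O_{x,N}$ be the set of irrational $t\in(0,1)$ having an admissible index $i\ge N$ with $(c_i,d_i)\equiv x$. It is a union of cylinders, hence open in the irrationals. It is dense: every open interval contains a cylinder, which we may take of length at least $\max(N,4)$; add three digits as in Lemma~\ref{lem:steer}, and then a digit that is at least $2\cdot10^6$ times the sum of all previous ones. Thus each $O_{x,N}$ is the set of irrational points of a dense open subset of $(0,1)$, and the intersection over all $x$ and $N$ is residual.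

\emph{Divergence and limit points.} Let $t$ be such that every point of $V$ equals $f_i$ for infinitely many admissible $i$. Part (2) gives divergence in both senses. Part (1) with $v=0$, $w=\infty$, $\chi(v,w)=2$, $S_n(0)=R_n$ and $S_n(\infty)=R_{n-1}$ shows that one of $R_{n-1},R_n$ lies within $8e^{-24A_i}$ of $f_i$. Letting $i$ run through the admissible indices at which $f_i$ is a given point of $V$, we see that this point is a limit point of $(R_n(e(t)))$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]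
This is contained in Theorem~\ref{thm:B}(3). Two classes are enough: by Lemma~\ref{lem:metric} with $x=(1,0)$ and $x=(2,0)$, for almost every $t$ the values $f_i=0$ and $f_i=\infty$ each occur for infinitely many admissible $i$, and Theorem~\ref{thm:B}(2) applies.
\end{proof}

\begin{thebibliography}{1}

\bibitem{RR}
\emph{On the divergence of the Rogers-Ramanujan continued fraction on the unit circle},
\texttt{http://www.wcupa.edu/sciences-mathematics/mathematics/}\allowbreak\texttt{jMcLaughlin/documents/rogramn.pdf}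

\end{thebibliography}
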